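\title{Absorbing Cantor sets for Fibonacci-like unimodal maps of large critical order}

\begin{abstract}
Let $f$ be a finitely renormalizable $S$-unimodal map with critical point $c$, critical order $\ell$ and kneading map $Q$. We prove that if $k-Q(k)$ is bounded and $\ell$ is sufficiently large, then $\omega(c)$ is an absorbing Cantor set: it attracts a set of positive Lebesgue measure, although the topological attractor of $f$ is a cycle of intervals. The threshold for $\ell$ depends only on $\limsup_k(k-Q(k))$. The main step is a set of bounds, uniform in $\ell$, on the positions of the closest precritical points as seen from the critical value. These bounds give a positive drift to a random walk carried by an induced Markov map.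
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Two notions of attractor}

An \emph{$S$-unimodal map} is a $C^3$ map $f:[0,1]\to[0,1]$ with $f(0)=f(1)=0$ and $|f'(0)|>1$ that has a single critical point $c\in(0,1)$, increases on $[0,c]$, decreases on $[c,1]$, and has negative Schwarzian derivative, $Sf=f'''/f'-\frac32(f''/f')^2<0$, away from $c$. It is \emph{non-flat of critical order $\ell$}, $1<\ell<\infty$, if near $c$
\begin{equation}\label{eq:nonflat}
f(x)=f(c)-|\varphi(x)|^{\ell},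
\end{equation}
where $\varphi$ is a local $C^3$ diffeomorphism with $\varphi(c)=0$. It is \emph{finitely renormalizable} if there are only finitely many $n\ge2$ for which some closed interval $J$ around $c$ satisfies $f^n(J)\subset J$ while $J,f(J),\dots,f^{n-1}(J)$ have disjoint interiors.

Where does a typical orbit go? The word ``typical'' has two meanings. Let $\omega(x)$ be the set of limit points of the sequence $(f^n(x))$, and let $\mathcal B(A)=\{x:\omega(x)\subset A\}$ be the basin of a closed set $A$. The set $A$ is a \emph{metric} (respectively \emph{topological}) \emph{attractor} if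
\begin{itemize}
\item[(i)] $\mathcal B(A)$ has positive Lebesgue measure (respectively is residual, that is, contains a countable intersection of dense open sets), and
\item[(ii)] no proper closed subset $A'\subsetneq A$ has a basin of positive Lebesgue measure (respectively a residual basin).
\end{itemize}
A map with all the properties above has a unique topological attractor (Guckenheimer) and a unique metric attractor (Blokh--Lyubich). An \emph{absorbing Cantor set} is a metric attractor that is a Cantor set and does not coincide with the topological attractor; it is known that such a set must be $\omega(c)$. So a map with an absorbing Cantor set is one for which measure and category disagree about the typical orbit. The question is which behavior of the critical orbit forces this disagreement.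

\subsection{Cutting times and the kneading map}

Write $c_n=f^n(c)$. Throughout, $[x,y]$ and $(x,y)$ denote intervals with endpoints $x,y$ in either order. Put $D_1=[c,c_1]$ and
\[
D_{n+1}=\begin{cases} f(D_n) & \text{if } c\notin D_n,\\ [c_{n+1},c_1] & \text{if } c\in D_n.\end{cases}
\]
The integers $n$ with $c\in D_n$ are the \emph{cutting times} $1=S_0<S_1<S_2<\cdots$; we assume that there are infinitely many. The difference of two consecutive cutting times is again a cutting time, and the \emph{kneading map} $Q:\mathbb N\to\mathbb N\cup\{0\}$ is defined by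
\[
S_k-S_{k-1}=S_{Q(k)}\qquad(k\ge1);
\]
it satisfies $Q(k)<k$. For the maps of this paper, $D_n$ with $n\ge2$ is the image under $f^n$ of the largest interval $[z,c]$ on which $f^n$ is injective, and a cutting time is a moment at which this image covers $c$, so that the interval has to be cut (Lemma~\ref{lem:z}). The larger $Q(k)$, the closer the point $c_{S_{k-1}}$ is to $c$ and the longer it follows the orbit of $c$. At one extreme, a map with $c_1=1$ has $D_n=[0,1]$ for $n\ge2$, so $S_k=k+1$ and $Q\equiv0$. At the other extreme, $Q(k)=k-1$ gives $S_k=2^k$. Next to it is the \emph{Fibonacci map}, $Q(k)=\max\{k-2,0\}$, with cutting times $1,2,3,5,8,\dots$. The map $f$ is \emph{Fibonacci-like} if $k-Q(k)$ is bounded.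

The following conjecture comes from \cite{source}: \emph{the boundedness of $k-Q(k)$ is sufficient for the existence of an absorbing Cantor set, provided that the critical order is sufficiently large.} Precisely: for every kneading map $Q$ with $\sup_k(k-Q(k))<\infty$ there should be an $\ell_0$, depending on $Q$, such that every finitely renormalizable, non-flat $S$-unimodal map with kneading map $Q$ and critical order $\ell\ge\ell_0$ has an absorbing Cantor set. We prove this.

\subsection{Results}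

\begin{theorem}\label{thm:A}
For every integer $N\ge1$ there is $\ell_0=\ell_0(N)$ with the following property. Let $f$ be a finitely renormalizable $S$-unimodal map, non-flat of critical order $\ell\ge\ell_0$, with infinitely many cutting times and $\limsup_k(k-Q(k))\le N$. Then $f$ has an absorbing Cantor set, namely $\omega(c)$.
\end{theorem}

The conjecture follows with $N=\sup_k(k-Q(k))$. The threshold $\ell_0$ depends neither on $f$ nor on $Q$ beyond the number $\limsup_k(k-Q(k))$. We do not claim an optimal value of $\ell_0$, nor that boundedness of $k-Q(k)$ is necessary.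

The geometric input concerns the \emph{closest precritical points}: $z_k$ is the point of $(0,c)$ closest to $c$ with $f^{S_k}(z_k)=c$. We shall see that $z_0<z_1<\cdots\to c$ and that $c_{S_{k-1}}$ is farther from $c$ than $z_{Q(k)}$, in the sense that $f(c_{S_{k-1}})<f(z_{Q(k)})$.

\begin{theorem}\label{thm:B}
For every integer $N\ge1$ there are $\ell_1,\Lambda_*,\eta_*,\delta_*>0$, depending only on $N$, with the following property. Let $f$ be an $S$-unimodal map, non-flat of critical order $\ell\ge\ell_1$, with infinitely many cutting times and $\limsup_k(k-Q(k))\le N$. Then for all $k\ge k(f)$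
\[
\eta_*\le \log\frac{c_1-f(z_{k-1})}{c_1-f(z_k)}\le\Lambda_* ,\qquad \log\frac{c_1-f(c_{S_{k-1}})}{c_1-f(z_{Q(k)})}\ge\delta_* .
\]
\end{theorem}

Finite renormalizability is not assumed here, and no condition on $Q$ beyond the boundedness of $k-Q(k)$, such as a lower bound for $Q(k+1)$ in terms of $Q(Q^2(k)+1)$, is needed.

\subsection{Why one expects this answer: a random walk}\label{sec:toy}

For $x\ne c$ let $\hat x$ be the other point with $f(\hat x)=f(x)$. Cut the neighborhood $(z_0,\hat z_0)$ of $c$ into \emph{levels} and induce: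
\begin{equation}\label{eq:F}
I_k=(z_{k-1},z_k)\cup(\hat z_k,\hat z_{k-1}),\qquad \kappa(x)=k\ \text{ and }\ F(x)=f^{S_{k-1}}(x)\ \text{ for } x\in I_k,\quad k\ge1.
\end{equation}
The two components of $I_k$ are its \emph{halves}. Lemma~\ref{lem:z} shows that $F$ maps each half of $I_k$ diffeomorphically onto $(z_{Q(k)},c)$ or $(c,\hat z_{Q(k)})$, that is, onto one side of the union of all levels $j>Q(k)$. During the $S_{k-1}$ iterates that make up one step of $F$, a point of high level stays close to the critical orbit. Hence $\omega(x)\subset\omega(c)$ as soon as $\kappa(F^nx)\to\infty$.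

Consider a caricature in which $z_k$ and $\hat z_k$ are at distance $\lambda^k$ from $c$, with $0<\lambda<1$, and $F$ is affine on every half. A point uniformly distributed on a half of $I_k$ then has a uniformly distributed image, and the level of the image is at least $Q(k)+t+1$ with probability $\lambda^t$. The expected change of level is
\[
Q(k)-k+1+\sum_{t\ge1}\lambda^t=Q(k)-k+1+\frac{\lambda}{1-\lambda}.
\]
For the Fibonacci map and $k\ge2$ this is $-1+\lambda/(1-\lambda)$, which is positive exactly when $\lambda>\frac12$. If $k-Q(k)\le N$, it is at least $1-N+\lambda/(1-\lambda)$, which is positive for $\lambda$ close to $1$. Boundedness of $k-Q(k)$ bounds the downward jumps of the level; a ratio $\lambda$ close to $1$ makes the upward jumps long. And $\lambda$ should be close to $1$ when $\ell$ is large: by \eqref{eq:nonflat},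
\[
\frac{|\varphi(z_k)|}{|\varphi(z_{k-1})|}=\Big(\frac{c_1-f(z_k)}{c_1-f(z_{k-1})}\Big)^{1/\ell},
\]
and this is at least $e^{-\Lambda_*/\ell}$ if the ratios at the critical value are bounded by a constant $e^{\Lambda_*}$ that does not grow with $\ell$.

The caricature hides two difficulties. First, the branches of $F^n$ are not affine. They extend beyond $z_{Q(k)}$ only up to $c_{S_{k-1}}$, which lies in the next level, so the room for distortion estimates is no longer than one level, while the image contains about $\ell$ levels of comparable length. The constant $\delta_*$ says that this room is not much shorter than a level. With it, the probability $\lambda^t$ is replaced by a lower bound $p_*/t$ valid for $t\le\ell/\Lambda_*$, and the divergence of the harmonic series still gives a positive drift. Second, the bound $\Lambda_*$ has to be proved uniformly in $\ell$, in a regime where all ratios of lengths near $c$ degenerate. This is the main work.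

Sections~\ref{sec:facts}--\ref{sec:depth} contain the standard facts, the combinatorics of the points $z_k$, and the dictionary between lengths near $c$ and lengths near $c_1$. Sections~\ref{sec:drift} and~\ref{sec:A} deduce Theorem~\ref{thm:A} from Theorem~\ref{thm:B}. Sections~\ref{sec:branch}--\ref{sec:upper} prove Theorem~\ref{thm:B}; the mechanism is first shown for the Fibonacci map in Example~\ref{ex:fib}.

\section{Standard facts}\label{sec:facts}

A periodic orbit $O$ \emph{attracts} a set if $\omega(x)=O$ for all points $x$ of the set. A \emph{homterval} is a nondegenerate interval on which all iterates $f^n$ are injective. A \emph{wandering interval} is an interval whose forward images are pairwise disjoint and which is not attracted by a periodic orbit. Let $f$ be a non-flat $S$-unimodal map.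

\begin{itemize}
\item[(F1)] (Singer) A periodic orbit that attracts a nondegenerate interval attracts $c$.
\item[(F2)] (de Melo--van Strien \cite{dMvS}; Martens--de Melo--van Strien) If $f$ has a homterval, then it is a wandering interval or some periodic orbit attracts a nondegenerate interval. Moreover $f$ has no wandering intervals.
\item[(F3)] (Cross-ratios) Let $f^m$ map an interval diffeomorphically onto an interval $T$, let $h$ be the inverse, and let $J\subset T$ be an interval such that $T\setminus J$ has two nondegenerate components $l$ and $r$. Maps with negative Schwarzian derivative expand the cross-ratio $|T||J|/(|l||r|)$, so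
\[
\frac{|hT|\,|hJ|}{|hl|\,|hr|}\le\frac{|T|\,|J|}{|l|\,|r|}.
\]
\item[(F4)] (Guckenheimer) If $f$ is finitely renormalizable and no periodic orbit attracts a nondegenerate interval, then the topological attractor of $f$ is a transitive cycle of nondegenerate intervals.
\end{itemize}

We use (F3) in two forms. Since $|hT|\ge|hr|$, and since $1+\frac{|T||J|}{|l||r|}=\big(1+\frac{|J|}{|l|}\big)\big(1+\frac{|J|}{|r|}\big)$,
\begin{equation}\label{eq:CR}
\frac{|hJ|}{|hl|}\le\frac{|J|}{|l|}\cdot\frac{|T|}{|r|},\qquad\qquad 1+\frac{|hJ|}{|hr|}\le\Big(1+\frac{|J|}{|l|}\Big)\Big(1+\frac{|J|}{|r|}\Big).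
\end{equation}
To apply (F3) it is enough that $f^m$ be injective on an open interval: then none of the first $m-1$ images of the interval (nor the interval itself) contains $c$, because $f$ folds at $c$, and so $f^m$ is a diffeomorphism there.

\section{Closest precritical points}\label{sec:comb}

\textbf{Standing assumptions.} From now on $f$ is an $S$-unimodal map, non-flat of order $\ell$, with infinitely many cutting times, and $N\ge1$ is an integer with $k-Q(k)\le N$ for all large $k$. In particular $Q(k)\to\infty$. Finite renormalizability is assumed only in the last lines of the proof of Theorem~\ref{thm:A}.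

The \emph{depth} of a point $x\in[0,1]$ is
\[
s(x)=-\log\big(c_1-f(x)\big),\qquad s(c)=\infty .
\]
It increases strictly as $x$ approaches $c$ from either side, and $s(\hat x)=s(x)$. We say that $x$ is \emph{deeper} than $x'$ if $s(x)>s(x')$. Since $f(x)=f(\hat x)$, a statement about $f^n$, $n\ge1$, on $[z,c]$ holds equally on $[c,\hat z]$. When a side of $c$ is specified by the context, $z_k$ stands for whichever of $z_k,\hat z_k$ lies on that side.

\begin{lemma}\label{lem:nonper}
We have $c<c_1<1$, and $c_n\in(0,1)\setminus\{c\}$ for all $n\ge1$.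
\end{lemma}

\begin{proof}
Each of the following cases contradicts the standing assumptions. If $c_1<c$, then $D_n\subset[0,c_1]$ for $n\ge2$, and there is only one cutting time. If $c_1=c$, then $D_n=\{c\}$ for all $n$, and $Q\equiv0$. If $c_1=1$, then $Q\equiv0$ as noted above. Let $c_p=c$ with $p\ge2$ minimal. Since $c_n\in D_n$ for all $n$, we have $p=S_k$ for some $k$; then $D_{p+i}=\{c_i\}$ for all $i\ge1$, so $S_{k+j}=(j+1)p$ and $Q(k+j)=k$ for all $j\ge1$. Finally, $c_n\le c_1<1$, and $f(x)=0$ only for $x\in\{0,1\}$, so $c_n\ne0$ by induction.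
\end{proof}

\begin{lemma}\label{lem:z}
There are points $0=z_{-1}<z_0<z_1<\cdots<c$ with the following properties.
\begin{itemize}
\item[(a)] For $k\ge0$, $f^{S_k}$ is injective on $[z_{k-1},c]$ and $f^{S_k}(z_k)=c$. In particular $f^{S_k}$ maps $[z_k,c]$ homeomorphically onto $[c,c_{S_k}]$ and reverses the order by depth.
\item[(b)] For $k\ge0$ and $S_k<n\le S_{k+1}$, $f^n$ maps $[z_k,c]$ homeomorphically onto $D_n=[c_{n-S_k},c_n]$. In particular $f^{S_{k+1}}(z_k)=c_{S_{Q(k+1)}}$.
\item[(c)] If $k\ge0$, $x\in(z_{k-1},\hat z_{k-1})\setminus\{c\}$, $j\ge1$ and $f^j(x)=c$, then $j\ge S_k$, with equality only for $x\in\{z_k,\hat z_k\}$.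
\item[(d)] For $k\ge1$, on the side of $c$ that contains $c_{S_{k-1}}$, we have $f^{S_{k-1}}(z_k)=z_{Q(k)}$, and $c_{S_{k-1}}$ lies strictly between $z_{Q(k)-1}$ and $z_{Q(k)}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a), (b) Since $f(0)=0<c<c_1$, there is $z_0\in(0,c)$ with $f(z_0)=c$, and (a) holds for $k=0$. Let (a) hold for $k$. As $f$ is injective on $[c,c_{S_k}]$, the map $f^{S_k+1}$ is injective on $[z_k,c]$ with image $[c_1,c_{S_k+1}]=D_{S_k+1}$. For $S_k<n<S_{k+1}$ we have $c\notin D_n$, so $f$ is injective on $D_n$ and $D_{n+1}=f(D_n)$. This gives (b) for $k$. The interval $D_{S_{k+1}}$ contains $c$, and its endpoints are different from $c$ by Lemma~\ref{lem:nonper}. So there is a unique $z_{k+1}\in(z_k,c)$ with $f^{S_{k+1}}(z_{k+1})=c$, and (a) holds for $k+1$.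

(c) Let $x<c$ and $j\le S_k$. If $j=1$, then $x=z_0$, and $z_0>z_{k-1}$ forces $k=0$. Otherwise $S_{i-1}<j\le S_i$ with $1\le i\le k$, and $c=f^j(x)\in f^j([z_{i-1},c])=D_j$. So $j=S_i$, and $x=z_i$ by (a). Since $x>z_{k-1}$, we get $i=k$.

(d) By (a) and (b),
\begin{equation}\label{eq:nocrit}
f^j([c,c_{S_{k-1}}])=D_{S_{k-1}+j}\not\ni c\qquad\text{for }1\le j<S_{Q(k)}.
\end{equation}
The point $x=f^{S_{k-1}}(z_k)$ lies in $(c,c_{S_{k-1}})$, and $f^{S_{Q(k)}}(x)=c$. By (c), $x$ cannot be deeper than all the $z_i$. Let $i\ge0$ be minimal with $s(z_i)\ge s(x)$. Then $x$ is deeper than $z_{i-1}$, so $S_{Q(k)}\ge S_i$ by (c). On the side of $x$ we have $z_i\in(c,c_{S_{k-1}})$ and $f^{S_i}(z_i)=c$, so $S_i\ge S_{Q(k)}$ by \eqref{eq:nocrit}. Hence $i=Q(k)$, and the case of equality in (c) gives $x=z_{Q(k)}$. It remains to see that $z_{Q(k)-1}\notin[c,c_{S_{k-1}}]$. If $Q(k)\ge1$, this follows from \eqref{eq:nocrit} with $j=S_{Q(k)-1}$. If $Q(k)=0$, then $z_{-1}$ stands for $0$ or $1$, and Lemma~\ref{lem:nonper}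 applies.
\end{proof}

By (c), $z_k$ is the point of Theorem~\ref{thm:B}. Let $\nu_n\in\{0,1\}$ record the side of $c$ on which $c_n$ lies. By (b), $c$ separates $c_n$ from $c_{n-S_{k-1}}$, for $S_{k-1}<n\le S_k$, only when $n=S_k$:
\begin{equation}\label{eq:nu}
\nu_{S_{k-1}+i}=\nu_i\quad(1\le i<S_{Q(k)}),\qquad \nu_{S_k}\ne\nu_{S_{Q(k)}} .
\end{equation}

\begin{lemma}\label{lem:nohom}
No periodic orbit of $f$ attracts a nondegenerate interval, and $f$ has no homterval. Moreover $z_k\to c$, $\hat z_k\to c$ and $c_{S_k}\to c$.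
\end{lemma}

\begin{proof}
Suppose that an orbit of period $p$ attracts an interval. By (F1) it attracts $c$, and by Lemma~\ref{lem:nonper} it does not contain $c$. So $\nu_{n+p}=\nu_n$ for $n\ge n_0$. For $S_{k-1}\ge n_0$, \eqref{eq:nu} gives $\nu_{i+p}=\nu_i$ whenever $1\le i<i+p<S_{Q(k)}$; as $Q(k)\to\infty$, the sequence $\nu$ is $p$-periodic from the start. If $S_{Q(k)}>p$, then $\nu$ and its shift by $S_{k-1}$ are $p$-periodic and agree in the first $p$ places, so they agree everywhere. This contradicts the second part of \eqref{eq:nu}. By (F2) there is then no homterval. If $z_k\to z_\infty<c$, then $(z_\infty,c)$ is a homterval by Lemma~\ref{lem:z}(a). So $z_k\to c$, hence $\hat z_k\to c$, and Lemma~\ref{lem:z}(d) with $Q(k)\to\infty$ gives $c_{S_k}\to c$.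
\end{proof}

Put
\[
s_k=s(z_k),\qquad \sigma_k=s(c_{S_k}),\qquad \Delta_k=s_k-s_{k-1},\qquad \delta_k=s_{Q(k)}-\sigma_{k-1}.
\]
Theorem~\ref{thm:B} says that $\eta_*\le\Delta_k\le\Lambda_*$ and $\delta_k\ge\delta_*$ for $k\ge k(f)$. Lemma~\ref{lem:z}(d) reads $s_{Q(k+1)-1}<\sigma_k<s_{Q(k+1)}$, which has two consequences:
\begin{gather}
s_{k-N}<\sigma_k<s_k,\qquad 0<\delta_k<\Delta_{Q(k)}\qquad\text{for large }k,\label{eq:sigma}\\
\sigma_i<\sigma_j\ \Longrightarrow\ Q(i+1)\le Q(j+1).\label{eq:Qmono}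
\end{gather}
For \eqref{eq:Qmono}, note that $s_{Q(i+1)-1}<\sigma_i<\sigma_j<s_{Q(j+1)}$.

\section{Depth and length}\label{sec:depth}

Near $c$ we have $|\varphi(x)|=e^{-s(x)/\ell}$. For large $\ell$ this function is almost affine in $s$ on every range of depths of size much smaller than $\ell$, and seen from such a range the point $c$ is very far away. So depth is a coordinate near $c$ in which estimates can be uniform in $\ell$; at the same time $e^{-s(x)}$ is the exact distance from $f(x)$ to $c_1$.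

Fix a neighborhood $U_f$ of $c$ on which \eqref{eq:nonflat} holds and $\sup|\varphi'|\le2\inf|\varphi'|$. On $U_f$ a ratio of two lengths changes by a factor at most $2$ under $\varphi$.

\begin{lemma}\label{lem:dict}
Let $x_1,x_2,x_3\in U_f$ lie on one side of $c$ and have depths $t_1<t_2<t_3<\infty$. Then
\begin{itemize}
\item[(a)] $\displaystyle\frac{|x_2-x_3|}{|x_1-x_2|}\le 2\,\frac{t_3-t_2}{t_2-t_1}$;
\item[(b)] $\displaystyle\frac{|x_1-x_2|}{|x_2-x_3|}\le 2e^{(t_3-t_1)/\ell}\,\frac{t_2-t_1}{t_3-t_2}$;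
\item[(c)] $\displaystyle\frac{|x_1-c|}{|x_2-c|}\le 2e^{(t_2-t_1)/\ell}$;
\item[(d)] if $h$ is an inverse branch of an iterate of $f$ defined on $(x_1,c)$, then
\[
\frac{|h[x_2,x_3]|}{|h[x_1,x_2]|}\le 4e^{(t_3-t_1)/\ell}\,\frac{t_3-t_2}{t_2-t_1}.
\]
\end{itemize}
\end{lemma}

\begin{proof}
The slope of $t\mapsto e^{-t/\ell}$ has absolute value $\ell^{-1}e^{-t/\ell}$, which decreases in $t$. So the mean slope on $[t_2,t_3]$ is in absolute value at most the mean slope on $[t_1,t_2]$, and at least $e^{-(t_3-t_1)/\ell}$ times it. This gives (a) and (b), and (c) follows from $|\varphi(x_1)|/|\varphi(x_2)|=e^{(t_2-t_1)/\ell}$. For (d) use the first inequality of \eqref{eq:CR} with $l=[x_1,x_2]$, $J=[x_2,x_3]$, $r=[x_3,c]$, then (a) for $|J|/|l|$ and (c) for $|T|/|r|=|x_1-c|/|x_3-c|$.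
\end{proof}

\textbf{Convention.} ``For large $n$'' means: for $n\ge n_f$, where $n_f$ depends only on $f$ and $N$ and never on the auxiliary quantities $\Lambda$, $\tau$, $Z$, $y$, $y'$ that appear below. The threshold only has to guarantee, for all indices $k$ that differ from $n$ by at most a fixed multiple of $N$, that $k-Q(k)\le N$, $Q(k)\ge1$, $[z_k,\hat z_k]\subset U_f$, and that \eqref{eq:sigma} and \eqref{eq:r} hold. This uniformity is used in the first step of the proof of Theorem~\ref{thm:B}.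

\section{The level has positive drift}\label{sec:drift}

In this section and the next we take Theorem~\ref{thm:B} for granted. Only $\Lambda_*$ and $\delta_*$ are used. Let $I_k$, $\kappa$, $F$ be as in \eqref{eq:F}, and let $\Omega$ be the set of points of $(z_0,\hat z_0)$ whose orbit $x,f(x),\dots$ avoids $c$. Its complement in $(z_0,\hat z_0)$ is countable, $\Omega\subset\bigcup_kI_k$ because $z_k\to c$, and $F(\Omega)\subset\Omega$ by Lemma~\ref{lem:z}(a),(d). To control distortion we need to know how far the branches of $F^n$ extend; the answer depends only on the last level visited.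

\begin{lemma}\label{lem:cyl}
For every $n\ge1$, $\Omega$ is covered by pairwise disjoint open intervals, the \emph{cylinders of rank $n$}, each contained in a half of a level, such that for every such cylinder $\mathcal C$ the levels $\kappa(x),\dots,\kappa(F^{n-1}x)$ are constant on $\mathcal C\cap\Omega$, and the following holds with $k=\kappa(F^{n-1}x)$. There are $m\ge1$ and an interval $\mathcal C^+\supset\mathcal C$ such that $F^n=f^m$ on $\mathcal C\cap\Omega$, $f^m$ maps $\mathcal C^+$ diffeomorphically onto $(c,c_{S_{k-1}})$, and $f^m(\mathcal C)=(c,z_{Q(k)})$.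
\end{lemma}

We call $k$ the \emph{last symbol} of $\mathcal C$.

\begin{proof}
For $n=1$ the cylinders are the halves of the levels $I_k$, with $m=S_{k-1}$ and $\mathcal C^+=(z_{k-1},c)$ on the same side; see Lemma~\ref{lem:z}(a),(d). Given a cylinder $\mathcal C$ of rank $n$ with last symbol $k$, and $j>Q(k)$, let $\mathcal C_j$ and $\mathcal C_j^+$ be the preimages under $f^m|_{\mathcal C}$ of $(z_{j-1},z_j)$ and of $(z_{j-1},c)$, both subsets of $(c,z_{Q(k)})$. The intervals $\mathcal C_j$ cover $\mathcal C\cap\Omega$, and $f^{m+S_{j-1}}$ maps $\mathcal C_j^+$ diffeomorphically onto $(c,c_{S_{j-1}})$ and $\mathcal C_j$ onto $(c,z_{Q(j)})$.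
\end{proof}

\begin{lemma}\label{lem:jump}
Let $\ell\ge\ell_1$ and $p_*=\big(2e(1+2\Lambda_*/\delta_*)\big)^{-1}$. There is $k_1=k_1(f)$ such that for every cylinder $\mathcal C$ of rank $n$ with last symbol $k\ge k_1$ we have $Q(k)\ge k-N$ and
\[
\frac{\big|\{x\in\mathcal C:\kappa(F^nx)\ge Q(k)+t+1\}\big|}{|\mathcal C|}\ge\frac{p_*}{t}\qquad\text{for }1\le t\le \ell/\Lambda_* .
\]
\end{lemma}

\begin{proof}
Let $j=Q(k)+t$ and let $h$ be the inverse of $f^m|_{\mathcal C^+}$. Put $l=[c_{S_{k-1}},z_{Q(k)}]$, $J=[z_{Q(k)},z_j]$, $r=[z_j,c]$. The left side equals $|hr|/(|hr|+|hJ|)$. For $k$ large, Theorem~\ref{thm:B} gives $s_j-s_{Q(k)}\le t\Lambda_*\le\ell$ and $s_{Q(k)}-\sigma_{k-1}=\delta_k\ge\delta_*$. By the second inequality of \eqref{eq:CR} and Lemma~\ref{lem:dict}(a),(c),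
\[
1+\frac{|hJ|}{|hr|}\le\Big(1+\frac{2t\Lambda_*}{\delta_*}\Big)\cdot 2e\le\frac{t}{p_*}.\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:drift}
Let $\ell\ge\ell_0(N):=\max\big(\ell_1,\Lambda_*e^{N/p_*}\big)$. Then $\kappa(F^nx)\to\infty$ for all $x$ in a set $E\subset\Omega$ of positive Lebesgue measure.
\end{proposition}

\begin{proof}
Let $T=\lfloor\ell/\Lambda_*\rfloor$ and, for $a\ge0$,
\[
q(a)=e^{a(N-1)}\Big(1-\sum_{t=1}^{T}\big(e^{-a(t-1)}-e^{-at}\big)\frac{p_*}{t}\Big).
\]
Then $q(0)=1$ and $q'(0)=N-1-p_*\sum_{t\le T}\frac1t\le N-1-p_*\log(T+1)<-1$, because $T+1>e^{N/p_*}$. Fix $a>0$ with $q_*:=q(a)<1$. (The number $-q'(0)$ is the drift that Lemma~\ref{lem:jump} guarantees.)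

Fix $k_s\ge k_1$, let $\mathbf P$ be normalized Lebesgue measure on a half of $I_{k_s}$, and put $\kappa_n=\kappa(F^nx)$. Let $\mathcal C$ be a cylinder of rank $n$ in this half with last symbol $k\ge k_1$. On $\mathcal C$ the integer $\psi=\kappa_n-k+N-1$ is nonnegative, because $\kappa_n\ge Q(k)+1$, and $\mathbf P(\psi\ge t\mid\mathcal C)\ge p_*/t$ for $1\le t\le T$ by Lemma~\ref{lem:jump}. The identity $e^{-a\psi}=1-\sum_{t\ge1}(e^{-a(t-1)}-e^{-at})\mathbf 1_{\{\psi\ge t\}}$ gives
\[
\mathbf E\big[e^{-a\kappa_n}\,\big|\,\mathcal C\big]\le q_*e^{-ak}.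
\]
Let $E_n=\{\kappa_0,\dots,\kappa_{n-1}\ge k_1\}$; the sets $E_0$ and $E_1$ have full measure. Up to a countable set, $E_n$ is a union of cylinders as above, so for $n\ge1$
\[
\mathbf E\big[e^{-a\kappa_n}\mathbf 1_{E_n}\big]\le q_*\mathbf E\big[e^{-a\kappa_{n-1}}\mathbf 1_{E_n}\big]\le q_*\mathbf E\big[e^{-a\kappa_{n-1}}\mathbf 1_{E_{n-1}}\big]\le\dots\le q_*^{\,n}e^{-ak_s}.
\]
By Markov's inequality, $\mathbf P(E_n,\ \kappa_n\le b)\le q_*^{\,n}e^{-a(k_s-b)}$ for every $b$. With $b=k_1$ this bounds $\mathbf P(E_n\setminus E_{n+1})$, so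
\[
\mathbf P\Big(\bigcap_nE_n\Big)\ge1-\frac{q_*}{1-q_*}\,e^{-a(k_s-k_1)}>0
\]
if $k_s$ is large enough. For every $b$ the series $\sum_n\mathbf P(E_n,\ \kappa_n\le b)$ converges, so by the Borel--Cantelli lemma almost every point of $\bigcap_nE_n$ has $\kappa_n\le b$ only finitely often, for every $b$.
\end{proof}

\section{The set $\omega(c)$ and the proof of Theorem~\ref{thm:A}}\label{sec:A}

The two lemmas of this section hold for every $\ell$. Write $c_0=c$.

\begin{lemma}\label{lem:shadow}
Let $\varepsilon_k=\max_{0\le i\le S_{k-1}}|f^i([z_{k-1},\hat z_{k-1}])|$. Then $\varepsilon_k\to0$. If $x\in\Omega$ and $\kappa(F^nx)>b$ for all $n\ge n_0$, then every point of $\omega(x)$ is at distance at most $\sup_{k>b}\varepsilon_k$ from $\omega(c)$. In particular $\omega(x)\subset\omega(c)$ if $\kappa(F^nx)\to\infty$.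
\end{lemma}

\begin{proof}
Suppose that $\varepsilon_k\not\to0$. As $|z_k-\hat z_k|\to0$, there are $\varepsilon>0$, infinitely many $k$ and $1\le i_k\le S_{k-1}$ such that $T_k=f^{i_k}([z_{k-1},c])$ has length at least $\varepsilon$. With $j_k=S_{k-1}-i_k$, the map $f^{j_k}$ is injective on $T_k$ and $f^{j_k}(T_k)=[c,c_{S_{k-1}}]$, whose length tends to $0$. Pass to a subsequence along which $T_k$ converges to an interval $T$, $|T|\ge\varepsilon$, and $j_k$ is either constant or tends to infinity. If $j_k=j$, then $f^j$ is constant on $T$, which is impossible since $f$ is at most two-to-one. If $j_k\to\infty$, then a compact interval in the interior of $T$ lies in $T_k$ for large $k$, so it is a homterval, contrary to Lemma~\ref{lem:nohom}.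

If $F^nx\in I_k$, then $|f^i(F^nx)-c_i|\le\varepsilon_k$ for $0\le i\le S_{k-1}$, and these pieces of orbit, $n=0,1,\dots$, make up the $f$-orbit of $x$. Since $c_{S_k}\to c$, we have $c\in\omega(c)$, hence $c_i\in\omega(c)$ for all $i$. The claims follow.
\end{proof}

A nonempty closed set $A$ with $f(A)\subset A$ is \emph{minimal} if it has no proper nonempty closed subset $A'$ with $f(A')\subset A'$. Minimality of $\omega(c)$ comes from the fact that the critical orbit returns to every neighborhood of $c$ with bounded gaps. The bound $k-Q(k)\le N$ gives this through the sequence $\nu$.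

\begin{lemma}\label{lem:min}
The set $\omega(c)$ is a minimal Cantor set.
\end{lemma}

\begin{proof}
\emph{Bounded gaps.} Let $V_k=\nu_1\cdots\nu_{S_k}$, and let $V_k'$ be the same word with the last symbol changed. By \eqref{eq:nu}, $V_k=V_{k-1}V'_{Q(k)}$, hence also $V'_k=V_{k-1}V_{Q(k)}$. Let $b\ge N$ be so large that $k-Q(k)\le N$ for $k>b$. Apply these two rules repeatedly to all words of index greater than $b$. A word of index $k>b$ splits into words of indices $k-1\ge b$ and $Q(k)>b-N$, so every $V_k$ with $k\ge b$ becomes a concatenation of words $V_j,V'_j$ with $b-N<j\le b$, and the decomposition of $V_{k+1}$ extends that of $V_k$. Thus $\nu$ itself is such a concatenation. Let the words occupy the places $m_i+1,\dots,m_{i+1}$, where $0=m_0<m_1<\cdots$; then $m_{i+1}-m_i\le S_b$.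

We claim that $c_m\in U_b:=[z_{b-N},\hat z_{b-N}]$ for $m=m_i\ge1$. Let the word that starts at $m+1$ have index $j$. Then $\nu_{m+i'}=\nu_{i'}$, that is, $c\notin[c_{m+i'},c_{i'}]$, for $1\le i'<S_j$. By induction on $i'$, $f^{i'}([c_m,c])=[c_{m+i'},c_{i'}]$ for these $i'$. If $[c_m,c]$ contained $z_{j-1}$ or $\hat z_{j-1}$, then its image for $i'=S_{j-1}<S_j$ would contain $c$. So $c_m\in[z_{j-1},\hat z_{j-1}]\subset U_b$.

\emph{Minimality.} Let $y\in\omega(c)$, $c_{n_i}\to y$. For each $i$ there is $0\le j\le S_b$ with $c_{n_i+j}\in U_b$; along a subsequence $j$ is constant, so $f^j(y)\in U_b$. As $b$ is arbitrarily large, the closure of the orbit of $y$ contains $c$, and hence it contains $\omega(c)$. So $\omega(c)$ is minimal, and $\omega(y)=\omega(c)$ for all $y\in\omega(c)$.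

\emph{Cantor set.} The set $\omega(c)$ contains no periodic point, for otherwise it would be a periodic orbit by minimality, while it contains the nonperiodic point $c$. It has no isolated point: an isolated point $y\in\omega(c)=\omega(y)$ would satisfy $f^n(y)=y$ for some $n\ge1$. Suppose that $L$ is a nondegenerate component of $\omega(c)$, and let $y\in L$. As $\omega(y)\supset L$, we have $f^n(y)\in L$ for some $n\ge1$. Then $f^n(L)$ is a connected subset of $\omega(c)$ that meets $L$, so $f^n(L)\subset L$, and $f^n$ has a fixed point in the compact interval $L$, a contradiction.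
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}, given Theorem~\ref{thm:B}]
Let $\ell\ge\ell_0(N)$. By Proposition~\ref{prop:drift} and Lemma~\ref{lem:shadow}, $\mathcal B(\omega(c))\supset E$ has positive Lebesgue measure. If $A'\subsetneq\omega(c)$ is closed and $x\in\mathcal B(A')$, then $\omega(x)$ is a nonempty closed forward invariant proper subset of $\omega(c)$, contrary to Lemma~\ref{lem:min}; so $\mathcal B(A')=\emptyset$. Hence the Cantor set $\omega(c)$ is a metric attractor. By Lemma~\ref{lem:nohom}, finite renormalizability and (F4), the topological attractor is a cycle of nondegenerate intervals, so it differs from $\omega(c)$.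
\end{proof}

\begin{remark}\label{rem:renorm}
Finite renormalizability serves only to exclude that $\omega(c)$ is also a topological attractor. This does happen if $Q(k)=k-1$ for all $k>b_0$. Then $\kappa(Fx)\ge\kappa(x)$ on the levels above $b_0$. The open sets $O_b=\bigcup_nf^{-n}\big((z_b,\hat z_b)\big)$ are dense, because an interval without preimages of $c$ is a homterval. If $x\in\bigcap_bO_b$ and the orbit of $x$ avoids $c$, then for every $b\ge b_0$ some $f^n(x)$ has an $F$-orbit that stays above level $b$, so $\omega(x)\subset\omega(c)$ by Lemma~\ref{lem:shadow}. Thus $\mathcal B(\omega(c))$ is residual, and $\omega(c)$ is a topological attractor by minimality. By (F4) such a map is not finitely renormalizable. So Theorem~\ref{thm:A} is empty for $N=1$, and $N=2$, which contains the Fibonacci map, is the first case with content.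
\end{remark}

\section{The branch of $f^{S_n-1}$ at the critical value}\label{sec:branch}

We turn to Theorem~\ref{thm:B}. The quantities $e^{-s_k}=c_1-f(z_k)$ are distances to $c_1$, so they are governed by the map $G_k=f^{S_k-1}$ near $c_1$, which sends $[f(z_k),c_1]$ homeomorphically onto $[c,c_{S_k}]$. To apply \eqref{eq:CR} to $G_k^{-1}$ we need room beyond $c_{S_k}$, so we must know how far $G_k$ stays injective to the right of $c_1$. It does so until the orbit of the endpoint hits $c$.

\begin{lemma}\label{lem:ext}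
Let $k_0$ be the least index with $Q(k_0)\ge1$. For $k\ge k_0$ there are $e_k>0$ and an integer $0\le r(k)<k$ such that, with $A_k=[f(z_k),c_1+e_k]$ and $j_k=S_k-S_{r(k)}$,
\begin{itemize}
\item[(a)] $G_k$ maps $A_k$ homeomorphically onto $[c,c_{S_{r(k)}}]$, and $f(z_k),\,c_1,\,c_1+e_k$ to $c,\,c_{S_k},\,c_{S_{r(k)}}$; in particular $c_{S_k}\in(c,c_{S_{r(k)}})$;
\item[(b)] $f^{j_k-1}(c_1+e_k)=c$;
\item[(c)] either $k$ is \emph{new}: $Q(k)\ge1$ and $r(k)=Q^2(k)$; or $k$ is \emph{continued}: $k>k_0$, $r(k)=r(k-1)+1$ and $Q(k)=Q(r(k))$.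
\end{itemize}
Moreover, for large $n$,
\begin{equation}\label{eq:r}
2\le n-r(n)\le 2N .
\end{equation}
\end{lemma}

\begin{proof}
For $k<k_0$ put $e_k=1-c_1$. Then $G_k$ maps $A_k=[f(z_k),1]$ homeomorphically onto $[c,E]$ with $E\in\{0,1\}$. Indeed, $G_0$ is the identity of $[c,1]$; and if $1\le k<k_0$, then $G_k=f\circ G_{k-1}$ is injective on $A_{k-1}\supset A_k$, since $f$ is injective on $[c,E]$, with $G_k(f(z_k))=c$ and $G_k(1)=0$.

Let $k\ge k_0$ and $q=Q(k)$, so that $G_k=f^{S_q}\circ G_{k-1}$. The map $G_{k-1}$ sends $A_{k-1}$ homeomorphically onto $[c,E]$ and $c_1$ to $c_{S_{k-1}}\in(z_{q-1},z_q)$, where $E\in\{0,1\}$ if $k=k_0$, and $E=c_{S_r}$ with $r=r(k-1)$ otherwise. The map $f^{S_q}$ is injective on $[z_{q-1},c]$. The question is which of $E$ and $z_{q-1}$ comes first beyond $c_{S_{k-1}}$. If $E=c_{S_r}$, then $Q(r+1)\le q$ by \eqref{eq:Qmono}.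

\emph{Case 1: $k=k_0$, or $E=c_{S_r}$ and $Q(r+1)<q$.} Then $q\ge1$ and $z_{q-1}\in(c_{S_{k-1}},E)$; in the second subcase because $\sigma_r<s_{Q(r+1)}\le s_{q-1}$. Define $e_k\in(0,e_{k-1})$ by $G_{k-1}(c_1+e_k)=z_{q-1}$, and put $r(k)=Q(q)$. Then $G_k$ is injective on $A_k$ and $G_k(c_1+e_k)=f^{S_q}(z_{q-1})=c_{S_{Q(q)}}$ by Lemma~\ref{lem:z}(b). Further $j_k=S_{k-1}+S_q-S_{Q(q)}=S_{k-1}+S_{q-1}$, so $f^{j_k-1}(c_1+e_k)=f^{S_{q-1}}(z_{q-1})=c$. The index $k$ is new.

\emph{Case 2: $E=c_{S_r}$ and $Q(r+1)=q$.} Then $E\in(z_{q-1},z_q)$. Put $e_k=e_{k-1}$ and $r(k)=r+1<k$. Then $G_k$ is injective on $A_k$, $G_k(c_1+e_k)=c_{S_r+S_{Q(r+1)}}=c_{S_{r+1}}$, and $j_k=(S_{k-1}+S_q)-(S_r+S_q)=j_{k-1}$, so (b) is inherited. The index $k$ is continued.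

To prove \eqref{eq:r}, let $n'\le n$ be the last new index and $\varrho=n'-Q^2(n')\ge2$. Then $r(k)=k-\varrho$ for $n'\le k\le n$, and $Q(k)=Q(k-\varrho)$ for $n'<k\le n$. If $n'<n$, apply the last identity repeatedly, starting from $k=n$, until the index drops to a value $k'$ with $n'-\varrho<k'\le n'$. Then $n-N\le Q(n)=Q(k')<n'$. So $n'>n-N$ in all cases, $n'$ is large together with $n$, and $\varrho=(n'-Q(n'))+(Q(n')-Q^2(n'))\le2N$.
\end{proof}

Part (b) factors $G_n=f^{S_{r(n)}}\circ f^{j_n-1}$ through a moment at which the image of $A_n$ reaches all the way to $c$; see Figure~\ref{fig:branch}. Put $\Pi_n=f^{j_n}$ and $a_n=c_{j_n}$.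

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.25,yscale=1.25]
\draw[thick] (0,3)--(4,3);
\draw[thick] (0,2)--(7,2);
\draw[thick] (0,1)--(7,1);
\draw[thick] (0,0)--(7,0);
\foreach \x/\y/\t in {0/3/{z_n},2/3/{g_n(y)},4/3/{c},
0/2/{f(z_n)},2/2/{c_1-e^{-t_n(y)}},4/2/{c_1},7/2/{c_1+e_n},
0/1/{z_{r(n)}},2/1/{g_{r(n)}(y)},4/1/{a_n},7/1/{c},
0/0/{c},2/0/{y},4/0/{c_{S_n}},7/0/{c_{S_{r(n)}}}}
{\draw (\x,\y-0.06)--(\x,\y+0.06); \node[above] at (\x,\y+0.03) {$\t$};}
\draw[->] (-0.7,2.9)--node[left]{$f$}(-0.7,2.1);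
\draw[->] (-0.7,1.9)--node[left]{$f^{j_n-1}$}(-0.7,1.1);
\draw[->] (-0.7,0.9)--node[left]{$f^{S_{r(n)}}$}(-0.7,0.1);
\end{tikzpicture}
\caption{The interval $[z_n,c]$, the interval $A_n=[f(z_n),c_1+e_n]$, and the two homeomorphic images of $A_n$ under $f^{j_n-1}$ and $G_n=f^{S_n-1}$. Each point is mapped to the point below it; lengths and orientations are not shown faithfully. In the third row the room beyond $a_n$ reaches $c$; in the fourth row the room beyond $c_{S_n}$ may be short.}\label{fig:branch}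
\end{figure}

\begin{lemma}\label{lem:Pi}
Let $n\ge k_0$ and $r=r(n)$.
\begin{itemize}
\item[(a)] $f^{j_n-1}$ maps $A_n$ homeomorphically onto $[z_r,c]$ (on one of the two sides), and $f(z_n),\,c_1,\,c_1+e_n$ to $z_r,\,a_n,\,c$. Hence $\Pi_n$ maps $[z_n,c]$ homeomorphically onto $[z_r,a_n]\not\ni c$ and preserves the order by depth.
\item[(b)] (No trapping) $s(\Pi_n(x))<s(x)$ for all $x\in[z_n,c)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $G_n=f^{S_r}\circ f^{j_n-1}$ is injective on $A_n$, the map $f^{j_n-1}$ sends $A_n$ homeomorphically onto an interval $[x_0,c]$, $x_0=f^{j_n}(z_n)$, on which $f^{S_r}$ is injective, and $f^{S_r}(x_0)=c$. The point $x_0$ is not deeper than $z_r$, by Lemma~\ref{lem:z}(c) with $k=r+1$. So $z_r\in[x_0,c)$ on the side of $x_0$, and $f^{S_r}(z_r)=c=f^{S_r}(x_0)$ gives $x_0=z_r$.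

(b) Suppose that $s(\Pi_n(x))\ge s(x)$, and let $U=[x,\hat x]$. All points of $\Pi_n(U)=[\Pi_n(x),a_n]$ have finite depth at least $s(\Pi_n(x))\ge s(x)$, so $\Pi_n(U)\subset U\setminus\{c\}$. Let $v$ be minimal with $z_v\in U$. Then $v\ge n$ and $U\subset(z_{v-1},\hat z_{v-1})$. The point $\Pi_n(z_v)\in U\setminus\{c\}$ is mapped to $c$ by $f^{S_v-j_n}$, and $1\le S_r\le S_v-j_n<S_v$. This contradicts Lemma~\ref{lem:z}(c).
\end{proof}

All the quantities in Theorem~\ref{thm:B} are differences of depths of preimages under some $f^{S_n}$. Let $g_n:[c,c_{S_n})\to[z_n,c)$ be the inverse of $f^{S_n}|_{[z_n,c)}$. For $y\in(c,c_{S_n})$ and $y'\in[c,y)$ put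
\[
t_n(y)=s(g_n(y)),\qquad \Gamma_n(y,y')=t_n(y)-t_n(y')>0,\qquad \rho_n(y)=\Gamma_n(y,c)=t_n(y)-s_n .
\]
The function $t_n$ increases from $s_n$ to $\infty$ as $y$ moves from $c$ to $c_{S_n}$. Four facts will be used constantly:
\begin{gather}
s_n\le s(x)<\infty\ \Longrightarrow\ t_n\big(f^{S_n}(x)\big)=s(x),\label{eq:P1}\\
G_n^{-1}(y)=f(g_n(y))=c_1-e^{-t_n(y)},\label{eq:P2}\\
\Delta_{n+1}=\rho_n(z_{Q(n+1)}),\label{eq:P3}\\
t_{r(n)}(y)=s\big(\Pi_n(g_n(y))\big)<t_n(y)\qquad\text{for }y\in[c,c_{S_n}).\label{eq:P4}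
\end{gather}
Here \eqref{eq:P1} holds because $x$ or $\hat x$ lies in $[z_n,c)$; \eqref{eq:P3} is \eqref{eq:P1} for $x=z_{n+1}$ together with Lemma~\ref{lem:z}(d); the equality in \eqref{eq:P4} is \eqref{eq:P1} for the index $r(n)$ and the point $\Pi_n(g_n(y))\in[z_{r(n)},a_n)$, and the inequality is Lemma~\ref{lem:Pi}(b).

\section{Two lower bounds for $\Gamma_n$}\label{sec:two}

The first estimate applies \eqref{eq:CR} to the fourth row of Figure~\ref{fig:branch}. It is as good as the room beyond $c_{S_n}$, whose size in depth is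
\[
L_n=\sigma_n-\sigma_{r(n)}>0 .
\]

\begin{lemma}[Direct estimate]\label{lem:direct}
Let $n$ be large, $y\in(c,c_{S_n})$ and $\alpha=s(y)-\sigma_n>0$.
\begin{itemize}
\item[(a)] $\displaystyle\rho_n(y)\ge\frac{L_n}{4e^{\alpha/\ell}(L_n+\alpha)}$.
\item[(b)] If $y'\in(c,y)$ and $\mu=s(y')-s(y)$, then
$\displaystyle\Gamma_n(y,y')\ge\Big[\Big(1+\frac{2\alpha}{L_n}\Big)\Big(1+2e^{(\alpha+\mu)/\ell}\,\frac{\alpha}{\mu}\Big)\Big]^{-1}$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $h=G_n^{-1}$ on $(c,c_{S_{r(n)}})$, $l=[c_{S_{r(n)}},c_{S_n}]$, $J=[c_{S_n},y]$, $r=[y,y']$, with $y'=c$ in case (a). Write $\Gamma=\Gamma_n(y,y')$. By \eqref{eq:P2}, $|hJ|=e^{-t_n(y)}$ and $|hJ|+|hr|=e^{-t_n(y')}$, so $1+|hJ|/|hr|=(1-e^{-\Gamma})^{-1}\ge1/\Gamma$. The second inequality of \eqref{eq:CR} gives $1/\Gamma\le(1+|J|/|l|)(1+|J|/|r|)$. By Lemma~\ref{lem:dict}(a), $1+|J|/|l|\le1+2\alpha/L_n\le2(L_n+\alpha)/L_n$. In case (a), $1+|J|/|r|=|c_{S_n}-c|/|y-c|\le2e^{\alpha/\ell}$ by Lemma~\ref{lem:dict}(c). In case (b),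 Lemma~\ref{lem:dict}(b) bounds $|J|/|r|$.
\end{proof}

\begin{example}[The Fibonacci map]\label{ex:fib}
Let $Q(k)=\max\{k-2,0\}$. Then $k_0=3$, and no index $k>3$ is continued, because $Q(i)<Q(k)$ for $i<k$. So $r(k)=k-4$ for $k\ge4$. Lemma~\ref{lem:z}(d) gives $s_{k-2}<\sigma_k<s_{k-1}$, hence
\[
L_n>s_{n-2}-s_{n-5}=\Delta_{n-4}+\Delta_{n-3}+\Delta_{n-2}=:\Sigma_n .
\]
By \eqref{eq:P3}, $\Delta_{n+1}=\rho_n(z_{n-1})$, and here $\alpha=s_{n-1}-\sigma_n<\Delta_{n-1}$. As $L/(L+\alpha)$ increases in $L$ and decreases in $\alpha$, Lemma~\ref{lem:direct}(a) gives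
\[
\Delta_{n+1}\ \ge\ \frac{1}{4e^{\Delta_{n-1}/\ell}}\cdot\frac{\Sigma_n}{\Sigma_n+\Delta_{n-1}} .
\]
The second factor does not change if all gaps are multiplied by the same number. This has two consequences. If $\Delta_{n-4},\dots,\Delta_{n-1}\le\Lambda$, then $\Delta_{n+1}\ge\Delta_{n-2}/(16\Lambda e^{\Lambda/\ell})$: a gap bounds a later gap from below, with a loss that is only polynomial in $\Lambda$ as long as $\Lambda\le\ell$. If $\Lambda\le1/(32e)$, the same inequality reads $\Delta_{n+1}\ge2\Delta_{n-2}$: small gaps grow, so they cannot persist. These two statements are Lemma~\ref{lem:lower} below, and together they keep the gaps away from $0$ as long as the gaps are bounded above.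
\end{example}

The example works because whole levels separate $c_{S_n}$ from $c_{S_{r(n)}}$. In general this fails: if $n+1$ is continued, then $Q(n+1)=Q(r(n)+1)$, both points lie in the same half of $I_{Q(n+1)}$, and we have no lower bound for $L_n$. The remedy is to work in the third row of Figure~\ref{fig:branch}, where the room reaches $c$, and to compare $\Gamma_n$ with $\Gamma_{r(n)}$. A new difficulty appears: we know nothing about the depth of $a_n$. The no-trapping property lets us replace $a_n$ by a point of controlled depth that does almost as well.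

\begin{lemma}[Transfer estimate]\label{lem:transfer}
Let $n$ be large, $y\in(c,c_{S_n})$, $y'\in[c,y)$, $\tau>0$ and $K\ge\tau+t_n(y)-s_{r(n)}$. Then
\[
\Gamma_n(y,y')\ \ge\ \frac{1-e^{-\tau}}{8Ke^{K/\ell}}\;\Gamma_{r(n)}(y,y').
\]
\end{lemma}

\begin{proof}
Let $r=r(n)$, $x_1=\Pi_n(g_n(y'))$ and $x_2=\Pi_n(g_n(y))$. These points of $[z_r,a_n)$ have depths $t_r(y')<t_r(y)$ by \eqref{eq:P4}. Let $h$ be the inverse of $f^{j_n-1}|_{A_n}$. It is defined on $(z_r,c)$, and $h(\Pi_n(x))=f(x)=c_1-e^{-s(x)}$ for $x\in[z_n,c]$.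

Put $s'=t_n(y)+\tau>s(x_2)$. If $s(a_n)\le s'$, let $x_3=a_n$, so that $h(x_3)=c_1$. Otherwise let $x_3\in(x_2,a_n)$ be the point of depth $s'$; then $x_3=\Pi_n(x)$ with $s(x)>s'$ by Lemma~\ref{lem:Pi}(b), so $c_1-h(x_3)<e^{-\tau}e^{-t_n(y)}$. In both cases $s(x_2)<s(x_3)\le s'$ and
\[
|h[x_2,x_3]|\ge(1-e^{-\tau})e^{-t_n(y)},\qquad |h[x_1,x_2]|=e^{-t_n(y')}-e^{-t_n(y)}=\big(e^{\Gamma_n(y,y')}-1\big)e^{-t_n(y)} .
\]
Since $s(x_3)-s(x_2)\le s(x_3)-s(x_1)\le s'-s_r\le K$, Lemma~\ref{lem:dict}(d) gives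
\[
e^{\Gamma_n(y,y')}-1\ \ge\ \zeta:=\frac{(1-e^{-\tau})\,\Gamma_r(y,y')}{4Ke^{K/\ell}} .
\]
Finally $\Gamma_r(y,y')\le t_r(y)-s_r<K$, so $\zeta<1$ and $\Gamma_n(y,y')\ge\log(1+\zeta)\ge\zeta/2$.
\end{proof}

\section{Lower bounds along a chain}\label{sec:lower}

A single $L_n$ may be small, but the numbers $L_n,L_{r(n)},L_{r^2(n)},\dots$ telescope, and by \eqref{eq:sigma} and \eqref{eq:r} a bounded number of them must add up to at least one full gap $\Delta_v$. So we transfer along the chain to an index where the room is good and apply the direct estimate there. Put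
\[
H=5N,\quad M=H+3N=8N,\quad W_m=[m-H+1,\,m-N],\quad Y_m=\max_{v\in W_m}\Delta_v,\quad X_m=\max_{m-M<v\le m}\Delta_v,
\]
where $v$ runs over integers. Then $Y_m\le X_m$ and $s_m-s_{m-M}\le MX_m$.

\begin{proposition}\label{prop:chain}
Let $m$ be large, $y\in(c,c_{S_m})$ and $\tau>0$. Put
\[
K=\tau+t_m(y)-s_{m-M},\qquad R=s(y)-s_{m-M},\qquad \gamma=\frac{1-e^{-\tau}}{8Ke^{K/\ell}} .
\]
\begin{itemize}
\item[(a)] $\displaystyle\rho_m(y)\ge\gamma^H\,\frac{Y_m}{4HRe^{R/\ell}}$.
\item[(b)] If $y'\in(c,y)$ and $\mu=\min(1,s(y')-s(y))$, then $\displaystyle\Gamma_m(y,y')\ge\gamma^H\,\frac{Y_m\,\mu}{2HR(1+2R)e^{(R+1)/\ell}}$.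
\end{itemize}
\end{proposition}

\begin{proof}
Let $m_i=r^i(m)$, and let $I$ be the first index with $m_I\le m-H$. By \eqref{eq:r}, $1\le I\le H$ and $m_I>m-H-2N$. By \eqref{eq:sigma},
\[
s_{m-M}<\sigma_{m_I}<s_{m-H},\qquad \sigma_m>s_{m-N}.
\]
Hence $\sum_{i<I}L_{m_i}=\sigma_m-\sigma_{m_I}>s_{m-N}-s_{m-H}=\sum_{v\in W_m}\Delta_v\ge Y_m$, and there is $i<I$ such that $k=m_i$ has $L_k\ge Y_m/H$. All the numbers $s_{m_{i'}}$ and $\sigma_{m_{i'}}$, $i'\le I$, exceed $s_{m-M}$, and $y\in(c,c_{S_{m_{i'}}})$ by Lemma~\ref{lem:ext}(a).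

Let $y'\in[c,y)$. By \eqref{eq:P4}, $t_{m_{i'}}(y)\le t_m(y)$, so $\tau+t_{m_{i'}}(y)-s_{m_{i'+1}}\le K$ for $i'<I$. Lemma~\ref{lem:transfer}, applied $i<H$ times, and $\gamma\le\tau/(8K)<1$ give $\Gamma_m(y,y')\ge\gamma^H\,\Gamma_k(y,y')$. Now apply Lemma~\ref{lem:direct} with index $k$; here $L_k+\alpha=s(y)-\sigma_{r(k)}\le R$. For (a), $\rho_k(y)\ge L_k/(4Re^{R/\ell})$. For (b), moving $y'$ toward $y$ decreases $\Gamma_m(y,y')$, so we may assume $s(y')-s(y)=\mu\le1$. Then $1+2\alpha/L_k\le2R/L_k$ and $1+2e^{(\alpha+\mu)/\ell}\alpha/\mu\le(1+2R)e^{(R+1)/\ell}/\mu$.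
\end{proof}

For $\Lambda\ge1$ put
\[
B_\Lambda=40M\Lambda e^{3M\Lambda/\ell},\qquad \xi_\Lambda=B_\Lambda^{-(H+3)} .
\]
Then $H\le B_\Lambda$, $\Lambda\xi_\Lambda<1$, and $\xi_\Lambda\to0$ as $\Lambda\to\infty$. What matters is the shape of
\begin{equation}\label{eq:xi}
\log(1/\xi_\Lambda)=(H+3)\big(\log(40M)+\log\Lambda+3M\Lambda/\ell\big):
\end{equation}
for large $\ell$ and large $\Lambda$ it is a small fraction of $\Lambda$.

\begin{corollary}\label{cor:chain}
Let $\Lambda\ge1$, let $m$ be large with $X_m\le\Lambda$, and let $y\in(c,c_{S_m})$.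
\begin{itemize}
\item[(a)] If $Z\ge0$ and $s(y)\le s_m+2N\Lambda+Z$, then $\rho_m(y)\ge\xi_\Lambda Y_m(1+Z)^{-1}e^{-Z/\ell}$.
\item[(b)] If $s(y)\le s_m+2N\Lambda$, $y'\in(c,y)$ and $\rho_m(y')\le\Lambda$, then $\Gamma_m(y,y')\ge\xi_\Lambda Y_m\min(1,s(y')-s(y))$.
\end{itemize}
\end{corollary}

\begin{proof}
Both lower bounds are smaller than $1$, since $\xi_\Lambda Y_m\le\xi_\Lambda\Lambda<1$. If $\rho_m(y)>2\Lambda$, then (a) holds, and in (b) $\Gamma_m(y,y')=\rho_m(y)-\rho_m(y')>\Lambda\ge1$. So let $\rho_m(y)\le2\Lambda$ and use Proposition~\ref{prop:chain} with $\tau=1$. Then $K=1+\rho_m(y)+s_m-s_{m-M}\le(M+3)\Lambda$; since $(1-e^{-1})/8>1/13$ and $13(M+3)\le40M$, we get $\gamma\ge1/B_\Lambda$. In (a), $R\le2M\Lambda+Z\le2M\Lambda(1+Z)$, so $4HRe^{R/\ell}\le B_\Lambda^2(1+Z)e^{Z/\ell}$. In (b), $R\le2M\Lambda$, so $2R(1+2R)e^{(R+1)/\ell}\le20M^2\Lambda^2e^{3M\Lambda/\ell}\le B_\Lambda^2$, and the denominator in Proposition~\ref{prop:chain}(b) is at most $B_\Lambda^3$.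
\end{proof}

\begin{lemma}\label{lem:lower}
There is $\varepsilon_0\in(0,1)$, depending only on $N$, such that for large $m$:
\begin{itemize}
\item[(a)] if $\Lambda\ge1$ and $X_m\le\Lambda$, then $\Delta_{m+1}\ge\xi_\Lambda Y_m$;
\item[(b)] if $X_m\le\varepsilon_0$, then $\Delta_{m+1}\ge2Y_m$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $y=z_{Q(m+1)}\in(c,c_{S_m})$. Then $s(y)\le s_m$ and $\rho_m(y)=\Delta_{m+1}$ by \eqref{eq:P3}. Part (a) is Corollary~\ref{cor:chain}(a) with $Z=0$. For (b) the parameter $\tau$ has to be taken on the scale of the gaps, so that $\gamma$ does not depend on that scale. Put $\gamma_0=\frac1{16e(M+3)}$ and $\varepsilon_0=\gamma_0^H/(8eHM)<\frac1{M+3}$. Let $X=X_m\le\varepsilon_0$ and suppose that $\rho_m(y)<2Y_m\le2X$. With $\tau=X$ we have $1-e^{-\tau}\ge X/2$ and $K\le(M+3)X<1$, so $\gamma\ge\gamma_0$; and $R\le MX<1$. Proposition~\ref{prop:chain}(a) gives $\rho_m(y)\ge\gamma_0^HY_m/(4eHMX)\ge2Y_m$, a contradiction.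
\end{proof}

Part (a) alone would lose a factor $\xi_\Lambda$ at every step. Part (b) stops the loss: once some window contains a gap of size $\xi_\Lambda\varepsilon_0$, all later windows do.

\begin{lemma}[Persistence]\label{lem:persist}
Let $\Lambda\ge1$, let $n$ be large, and let $\Delta_v\le\Lambda$ for $n-2M\le v\le n$. If $Y_{n-1}\ge\xi_\Lambda\varepsilon_0$, then $Y_n\ge\xi_\Lambda\varepsilon_0$.
\end{lemma}

\begin{proof}
Write $\xi=\xi_\Lambda$, and suppose that $\Delta_u<\xi\varepsilon_0$ for all $u\in W_n=[n-5N+1,n-N]$. Since $W_{n-1}\subset\{n-5N\}\cup W_n$, we have $\Delta_{n-5N}\ge\xi\varepsilon_0$. For $u\in W_n$ we have $X_{u-1}\le\Lambda$, so Lemma~\ref{lem:lower}(a) gives $\xi Y_{u-1}\le\Delta_u<\xi\varepsilon_0$. The windows $W_{u-1}=[u-5N,u-N-1]$, $u\in W_n$, cover $[n-10N+1,n-2N-1]$. Together with $W_n$ this shows that $\Delta_v<\varepsilon_0$ for $n-10N+1\le v\le n-N$. Take $u=n-N$. Then $[u-M,u-1]=[n-9N,n-N-1]$ lies in that range, so $X_{u-1}\le\varepsilon_0$; and $n-5N\in W_{u-1}=[n-6N,n-2N-1]$.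 Lemma~\ref{lem:lower}(b) gives $\Delta_u\ge2\xi\varepsilon_0$, a contradiction.
\end{proof}

\section{Upper bounds and the proof of Theorem~\ref{thm:B}}\label{sec:upper}

An upper bound for $Z=\Delta_{n+1}$ says that $[z_{n+1},c]$ is not too short compared with $[z_n,c]$. We follow the interval $[z_{n+1},c]$ through five visits to a neighborhood of $c$, ending with its image $[c,c_{S_{n+1}}]$, and pull a lower bound back from each visit to the one before. The last image is controlled by the depth of $c_{S_{n+1}}$, which is less than $s_{n+1}=s_n+Z$. So the unknown $Z$ enters its own bound, but only through the factor $(1+Z)e^{Z/\ell}$, which is much smaller than the quantity $e^Z$ that we are bounding.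

\begin{lemma}\label{lem:upper}
There is $C$, depending only on $N$, with the following property. Let $\ell\ge2$, $\Lambda\ge1$, let $n$ be large, $\Delta_v\le\Lambda$ for $n-2M\le v\le n$, and $Y_m\ge\xi_\Lambda\varepsilon_0$ for $n-2N\le m\le n$. With $\theta=\xi_\Lambda^2\varepsilon_0$ and $Z=\Delta_{n+1}$,
\[
\delta_{n+1}\ge\theta^2(1+Z)^{-1}e^{-Z/\ell},\qquad Z\le C\,(1+\log\Lambda+\Lambda/\ell).
\]
\end{lemma}

\begin{proof}
Let $q=Q(n)$ and $p=Q(n+1)$. The indices $m=q-1,\ Q(q),\ p-1,\ Q(p)$ lie in $[n-2N,n-1]$, so they satisfy $X_m\le\Lambda$, $\xi_\Lambda Y_m\ge\theta$ and $s_n\le s_m+2N\Lambda$.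

\emph{The five visits.} Since $S_n=S_{n-1}+S_{q-1}+S_{Q(q)}$ and $S_{n+1}=S_n+S_{p-1}+S_{Q(p)}$, the consecutive columns of the following table are related by $f^{S_{q-1}}$, $f^{S_{Q(q)}}$, $f^{S_{p-1}}$, $f^{S_{Q(p)}}$; the identifications come from Lemma~\ref{lem:z}(d).
\[
\begin{array}{c|ccccc}
\text{time} & S_{n-1} & S_{n-1}+S_{q-1} & S_n & S_n+S_{p-1} & S_{n+1}\\ \hline
\text{image of }z_{n+1} & x_1 & x_2 & x_3=z_p & x_4=z_{Q(p)} & x_5=c\\
\text{image of }c & w_1=c_{S_{n-1}} & w_2 & w_3=c_{S_n} & w_4 & w_5=c_{S_{n+1}}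
\end{array}
\]
The map $f^{S_{n-1}}$ sends $[z_n,c]$ homeomorphically onto $[z_q,w_1]$, and $w_1\in(z_{q-1},z_q)$, $w_3\in(z_{p-1},z_p)$. For $i=q,p$ the map $f^{S_{i-1}}$ sends $[z_{i-1},z_i]$ onto $[c,z_{Q(i)}]$ and reverses the order by depth. So $x_i$ and $w_i$ are on the same side of $c$ for $i\le 4$, and
\[
\begin{array}{ll}
s_{q-1}<s(w_1)<s(x_1)<s_q, &\qquad s_{Q(q)}<s(x_2)<s(w_2)<\infty,\\[2pt]
s_{p-1}<s(w_3)<s(x_3)=s_p, &\qquad s_{Q(p)}=s(x_4)<s(w_4)<\infty .
\end{array}
\]
Let $\beta_i=|s(x_i)-s(w_i)|$ for $i\le4$. By \eqref{eq:P1},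
\[
\beta_1=\Gamma_{q-1}(x_2,w_2),\quad \beta_2=\Gamma_{Q(q)}(w_3,x_3),\quad \beta_3=\delta_{n+1}=\Gamma_{p-1}(x_4,w_4),\quad \beta_4=\rho_{Q(p)}(w_5).
\]

\emph{Pulling back.} Put $\chi=(1+Z)^{-1}e^{-Z/\ell}\le1$.

(4) By \eqref{eq:sigma}, $s(w_5)<s_{n+1}=s_n+Z\le s_{Q(p)}+2N\Lambda+Z$. Corollary~\ref{cor:chain}(a) gives $\beta_4\ge\theta\chi$.

(3) We have $s(x_4)=s_{Q(p)}\le s_{p-1}$ and $\rho_{p-1}(w_4)=s(w_3)-s_{p-1}<\Delta_p\le\Lambda$. Corollary~\ref{cor:chain}(b) gives $\beta_3\ge\theta\min(1,\beta_4)\ge\theta^2\chi$. This is the first claim.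

(2) Let $q'=Q(q)$. We have $s(w_3)<s_n\le s_{q'}+2N\Lambda$. To bound $\rho_{q'}(x_3)$, note that $w_3=f^{S_{q'}}(w_2)\in(c,c_{S_{q'}})$, so $\sigma_{q'}<\sigma_n$ and $Q(q'+1)\le p$ by \eqref{eq:Qmono}. Thus $x_3=z_p\in(c,z_{Q(q'+1)}]$, and by \eqref{eq:P3}
\[
s(x_2)-s_{q'}=\rho_{q'}(x_3)\le\rho_{q'}(z_{Q(q'+1)})=\Delta_{q'+1}\le\Lambda .
\]
Corollary~\ref{cor:chain}(b) gives $\beta_2\ge\theta\min(1,\beta_3)\ge\theta^3\chi$.

(1) By the last display, $s(x_2)\le s_{q'+1}\le s_q\le s_{q-1}+\Lambda$; and $\rho_{q-1}(w_2)=s(w_1)-s_{q-1}<\Delta_q\le\Lambda$. Corollary~\ref{cor:chain}(b) gives $\beta_1\ge\theta\min(1,\beta_2)\ge\theta^4\chi$.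

\emph{Back to the critical value.} The branch $G_{n-1}^{-1}$ is defined on $(w_1,c)$ and sends $w_1,x_1,z_q$ to $c_1$, $c_1-e^{-s_{n+1}}$, $c_1-e^{-s_n}$. The depths of $w_1$ and $z_q$ differ by $\delta_n<\Delta_q\le\Lambda$. Lemma~\ref{lem:dict}(d) gives
\[
e^Z-1=\frac{e^{-s_n}-e^{-s_{n+1}}}{e^{-s_{n+1}}}\le4e^{\delta_n/\ell}\,\frac{\delta_n-\beta_1}{\beta_1}\le\frac{4\Lambda e^{\Lambda/\ell}}{\beta_1},
\]
so $e^Z\le5\Lambda e^{\Lambda/\ell}\theta^{-4}(1+Z)e^{Z/\ell}$. Take logarithms and use $Z/\ell\le Z/2$ and $\log(1+Z)\le1+Z/4$: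
\[
Z/4\le1+\log5+\log\Lambda+\Lambda/\ell+4\log(1/\theta).
\]
Since $\log(1/\theta)=\log(1/\varepsilon_0)+2\log(1/\xi_\Lambda)$, the second claim follows from \eqref{eq:xi}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\ell_1=\max(2,4C)$, and choose $\Lambda_*\ge1$ with $C(1+\log\Lambda)\le\Lambda/4$ for all $\Lambda\ge\Lambda_*$. For $\ell\ge\ell_1$ and $\Lambda\ge\Lambda_*$, the conclusion of Lemma~\ref{lem:upper} gives $\Delta_{n+1}\le\Lambda/2$. This is where Theorem~\ref{thm:B} needs $\ell$ to be large. We first obtain a bound that depends on $f$ and then halve it until it reaches $\Lambda_*$.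

\emph{Step 1: the sequence $(\Delta_n)$ is bounded.} Fix $n_0$ so large that Lemmas~\ref{lem:persist} and~\ref{lem:upper} apply to all $n\ge n_0$; by our convention $n_0$ does not depend on $\Lambda$. As $\xi_\Lambda\to0$, there is $\Lambda_0\ge\Lambda_*$ with $\xi_{\Lambda_0}\varepsilon_0\le\Delta_v\le\Lambda_0$ for the finitely many $v\in[n_0-2M,n_0]$. Consider the statement: $\Delta_v\le\Lambda_0$ for $n_0-2M\le v\le n$, and $Y_m\ge\xi_{\Lambda_0}\varepsilon_0$ for $n_0-2N\le m\le n$. It holds for $n=n_0$, since the windows $W_m$ in question lie in $[n_0-2M,n_0]$. If it holds for $n$, then Lemma~\ref{lem:upper} gives $\Delta_{n+1}\le\Lambda_0/2$, and then Lemma~\ref{lem:persist} for $n+1$ gives $Y_{n+1}\ge\xi_{\Lambda_0}\varepsilon_0$. So $\Delta_n\le\Lambda_0$ for all $n\ge n_0$.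

\emph{Step 2: if $\Lambda\ge1$ and $\Delta_n\le\Lambda$ eventually, then $Y_n\ge\xi_\Lambda\varepsilon_0$ eventually.} By Lemma~\ref{lem:persist} it suffices to show that $Y_n\ge\xi_\Lambda\varepsilon_0$ for infinitely many $n$. If not, then $\Delta_v<\varepsilon_0$ eventually, and Lemma~\ref{lem:lower}(b) gives $\Delta_{n+1}\ge2Y_n\ge2\Delta_{n-N}>0$ eventually, so $(\Delta_n)$ is unbounded, a contradiction.

\emph{Step 3: the uniform bounds.} By Step 2 and Lemma~\ref{lem:upper}, if $\Lambda\ge\Lambda_*$ and $\Delta_n\le\Lambda$ eventually, then $\Delta_n\le\max(\Lambda_*,\Lambda/2)$ eventually. Starting from $\Lambda_0$, finitely many repetitions give $\Delta_n\le\Lambda_*$ eventually. Write $\xi=\xi_{\Lambda_*}$. Step 2 with Lemma~\ref{lem:lower}(a), and Step 2 with the first claim of Lemma~\ref{lem:upper}, give eventually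
\[
\Delta_{n+1}\ge\xi^2\varepsilon_0,\qquad \delta_{n+1}\ge(\xi^2\varepsilon_0)^2(1+\Lambda_*)^{-1}e^{-\Lambda_*}.
\]
Since $\ell>1$, we have $\xi\ge(40M\Lambda_*e^{3M\Lambda_*})^{-(H+3)}$. So the two right sides are bounded below by positive numbers $\eta_*$ and $\delta_*$ that depend only on $N$.
\end{proof}

With Theorem~\ref{thm:B} the proof of Theorem~\ref{thm:A} in Section~\ref{sec:A} is complete.

\begin{thebibliography}{9}

\bibitem{source}
\emph{Topological conditions for the} (title as printed),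
\texttt{https://www.mat.univie.ac.at/\textasciitilde bruin/papers/wa.pdf}.

\bibitem{dMvS}
de Melo and van Strien, \emph{One-Dimensional Dynamics}.

\end{thebibliography}
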